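\title{A constant-factor approximation for generalized path scheduling on identical machines}

\begin{abstract}
In generalized path scheduling, $m$ identical machines are arranged on a path, and each job $j$ must be processed without preemption, for the same time $p_j$, on every machine of a given subpath, in order. We give a polynomial-time algorithm that computes a single schedule within a factor $696$ of the optimum for the makespan, for the total completion time, and for every monotone symmetric norm of the completion times. The weighted total completion time can be approximated within the same factor, and the makespan alone within $174(1+\varepsilon)$. Jobs with short operations are scheduled by interleaving all dyadic length scales in short time windows; jobs with very long operations are handled by a dynamic program. We also show that the optimal makespan is at most $O(\log^* m)$ times the larger of the two obvious lower bounds, and that for infinitely many $m$ a factor $\frac16\log^* m-\frac18$ does occur.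
\end{abstract}

\section{Introduction}

\subsection{The problem}

An instance of \emph{generalized path scheduling} on identical machines consists of $m$ machines, numbered $1,\dots,m$ along a path, and a set $J$ of $n$ jobs; both $n$ and $m$ are part of the input. Job $j$ has a processing time $p_j>0$ and a \emph{path} $P_j=\{l_j,l_j+1,\dots,r_j\}$ with $1\le l_j\le r_j\le m$. It consists of one \emph{operation} of length $p_j$ on each machine of $P_j$. A \emph{feasible schedule} assigns to every operation a start time $s\ge0$, so that the operation occupies its machine during $[s,s+p_j)$, subject to two conditions: operations on the same machine occupy disjoint time intervals, and the operation of $j$ on machine $x+1$ starts no earlier than the operation of $j$ on machine $x$ ends. Thus there is no preemption, all jobs are available at time $0$, and a job may wait between two machines for as long as necessary. The \emph{completion time} $C_j$ is the time at which $j$ finishes on $r_j$. The two objectives are the \emph{makespan} $\max_jC_j$ and the \emph{total completion time} $\sum_jC_j$. A \emph{$c$-approximation algorithm} runs in polynomial time and returns a feasible schedule whose objective value is at most $c$ times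 the optimum.

The problem is NP-hard, and $O(\log m/\log\log m)$-approximation algorithms are known for both objectives. Whether an $O(1)$-approximation algorithm exists, for either objective, is posed as an open problem in~\cite{GPS}: is there a constant $c$, independent of $n$, $m$ and the instance, and a $c$-approximation algorithm for the makespan, and likewise for the total completion time? We show that the answer is yes for both objectives, without any complexity assumption.

\subsection{Two lower bounds}

Let $\ell_j=r_j-l_j+1$ be the \emph{length} of job $j$ and $d_j=p_j\ell_j$ its \emph{duration}, the time it needs when it never waits. The \emph{load} of a set of jobs at machine $x$ is the sum of $p_j$ over the jobs of the set with $x\in P_j$. Let $\mathcal L$ be the largest load of $J$ at a machine, $\mathcal D=\max_jd_j$, and $\mathrm{OPT}_{\max}$ the optimal makespan. The busiest machine needs time $\mathcal L$ and the slowest job needs time $\mathcal D$, so $\mathrm{OPT}_{\max}\ge\max(\mathcal L,\mathcal D)$. In the simplest cases this bound is nearly tight.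

\begin{example}[a common path]\label{ex:common}
Let all jobs $1,\dots,n$ have the path $\{1,\dots,m\}$ and let $\rho=\max_jp_j$. Process them in index order on every machine, as early as possible. The completion time $c_j(x)$ of $j$ on $x$ satisfies $c_j(x)=p_j+\max\{c_{j-1}(x),c_j(x-1)\}$ with $c_0(x)=c_j(0)=0$, and induction gives $c_j(x)\le\rho(x-1)+p_1+\dots+p_j$: the first term of the maximum contributes at most $\rho(x-1)+p_1+\dots+p_{j-1}+p_j$, and the second at most $\rho(x-2)+p_1+\dots+p_j+p_j$ if $x\ge2$. The makespan is at most $\rho(m-1)+\mathcal L\le\mathcal D+\mathcal L$.
\end{example}

One would guess from this that $\mathrm{OPT}_{\max}=O(\max(\mathcal L,\mathcal D))$ always, and look for an algorithm that achieves this bound. The next example shows where time is lost: a job with short operations that passes through a machine cuts the time of that machine into pieces, and a long operation cannot use a piece that is too short.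

\begin{example}[two scales]\label{ex:twoscales}
Let one job $\alpha$ have path $\{1,\dots,m\}$ and processing time $1/m$, and let each machine $x$ have a job $\gamma_x$ with path $\{x\}$ and processing time $1$. Then $\mathcal L=1+1/m$ and $\mathcal D=1$. Take $x=\lceil m/2\rceil$. If $\alpha$ precedes $\gamma_x$ on $x$, then $\gamma_x$ ends no earlier than $x/m+1\ge\frac32$. Otherwise $\alpha$ ends no earlier than $1+(m-x+1)/m\ge\frac32$. So $\mathrm{OPT}_{\max}\ge\frac32$.
\end{example}

Two scales of operation length lose time $\frac12$. Theorem~\ref{thm:gap} below shows that such losses can be stacked, so that the guess is false, but only for scales that are separated like the floors of an exponential tower. An algorithm with a constant guarantee must therefore use more about the optimum than $\mathcal L$ and $\mathcal D$.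

\subsection{Results}

A norm on $\mathbb R^n$ is \emph{symmetric} if it is invariant under permutations of the coordinates and \emph{monotone} if $0\le u\le v$ coordinatewise implies $\|u\|\le\|v\|$.

\begin{theorem}\label{thm:main}
Let $c=696$.
\begin{enumerate}
\item[(a)] A polynomial-time algorithm computes one schedule in which, for every $i\le n$, the $i$-th smallest completion time is at most $c$ times the $i$-th smallest completion time of any feasible schedule. This schedule is simultaneously a $c$-approximation for $\max_jC_j$, for $\sum_jC_j$, and for every monotone symmetric norm of $(C_j)_{j\in J}$.
\item[(b)] For given weights $w_j\ge0$ there is a $c$-approximation algorithm for $\sum_jw_jC_j$.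
\item[(c)] For every fixed $\varepsilon>0$ there is a $174(1+\varepsilon)$-approximation algorithm for the makespan.
\end{enumerate}
\end{theorem}

Call a set $S\subseteq J$ \emph{completable by $T$} if some feasible schedule of $S$ alone has makespan at most $T$. Then $d_j\le T$ for all $j\in S$, all loads of $S$ are at most $T$, and every subset of $S$ is completable by $T$. In any schedule of $J$, the jobs with $C_j\le t$ form a set completable by $t$. To keep up with every schedule at every time, up to a constant factor in time, it therefore suffices to solve the following selection problem. We write $w(S)=\sum_{j\in S}w_j$.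

\begin{theorem}\label{thm:select}
Let $c_0=174$. A polynomial-time algorithm, given $T>0$ and weights $w_j\ge0$, outputs a set $S\subseteq J$ and a feasible schedule of $S$ of makespan at most $c_0T$ such that $w(S)\ge w(S^*)$ for every set $S^*$ completable by $T$.
\end{theorem}

The last result measures the quality of the two lower bounds; it is not used in the proofs of the first two. For real $y>0$, let $\log^*y$ be the least number of times that $\log_2$ must be applied to $y$ to obtain a number at most $1$. The function $\log^*$ is nondecreasing and $\log^*2^y=1+\log^*y$.

\begin{theorem}\label{thm:gap}
For $m\ge2$ every instance satisfies $\mathrm{OPT}_{\max}\le O(\log^*m)\cdot\max(\mathcal L,\mathcal D)$. Conversely, for infinitely many $m$ there are instances with $\mathrm{OPT}_{\max}\ge(\frac16\log^*m-\frac18)\max(\mathcal L,\mathcal D)$.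
\end{theorem}

Section~\ref{sec:reduction} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:select}. The core of the paper is Section~\ref{sec:short}: if the lengths $\ell_j$ span at most $A$ dyadic scales and every operation is shorter than $T/(2A)$, then bounded loads and durations do give makespan $O(T)$. Section~\ref{sec:load} selects heavy sets with bounded loads. Two applications of these tools leave only jobs with very long operations and very short paths, for which Section~\ref{sec:dp} solves the selection problem by dynamic programming; this is the one place where the algorithm looks beyond loads and durations. Section~\ref{sec:assembly} assembles Theorem~\ref{thm:select}, and Section~\ref{sec:gap} proves Theorem~\ref{thm:gap}.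

All numbers in the input are rationals written in binary. The $m$ machines are given explicitly, so ``polynomial'' means polynomial in $n$, $m$ and the bit length of the input. All algorithms are offline and deterministic. For a finite union $X$ of real intervals, $|X|$ is its total length; for a finite set, it is the number of elements.

\section{From selection to completion times}\label{sec:reduction}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:select}]
Assume first that all weights are positive; for part (a) take $w_j=1$. Let $T_0=\min_jd_j$ and $T_k=2^kT_0$ for $k=0,\dots,k_{\max}$, where $k_{\max}$ is minimal with $T_{k_{\max}}\ge\sum_jd_j$. Since $k_{\max}\le1+\log_2(\sum_jd_j/T_0)$, these are polynomially many values. Apply Theorem~\ref{thm:select} to each $T_k$ and obtain a set $S_k$ with a schedule of makespan at most $c_0T_k$. Run these schedules one after another, as rounds $k=0,1,\dots,k_{\max}$, and delete from round $k$ the jobs that were done in an earlier round. Running all jobs one after another shows that $J$ is completable by $T_{k_{\max}}$. Hence $w(S_{k_{\max}})\ge w(J)$, and $S_{k_{\max}}=J$ because the weights are positive. So every job is scheduled; let $C_j^{\mathrm{alg}}$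 be its completion time.

Round $k$ ends by time $c_0(T_0+\dots+T_k)<2c_0T_k$, and by then all of $S_k$ is complete. We claim that for every feasible schedule, with completion times $C_j$, and every $t\ge0$,
\begin{equation}\label{eq:dominate}
w\bigl(\{j:C_j^{\mathrm{alg}}>4c_0t\}\bigr)\le w\bigl(\{j:C_j>t\}\bigr).
\end{equation}
Let $S^*=\{j:C_j\le t\}$, a set completable by $t$; we must complete weight at least $w(S^*)$ by time $4c_0t$. If $t<T_0$, then $S^*$ is empty, since no job has duration below $T_0$. If $T_0\le t\le T_{k_{\max}}$, let $k$ be minimal with $T_k\ge t$. Then $T_k\le2t$, because either $k=0$ and $T_0=t$, or $T_{k-1}<t$. Round $k$ ends before $2c_0T_k\le4c_0t$, and $w(S_k)\ge w(S^*)$ because $S^*$ is completable by $T_k$. If $t>T_{k_{\max}}$, all jobs are complete before $2c_0T_{k_{\max}}<4c_0t$. This proves~\eqref{eq:dominate}. Note that $4c_0=696=c$.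

(a) Let $t$ be the $i$-th smallest completion time of a feasible schedule. At most $n-i$ of its jobs finish after $t$, so by~\eqref{eq:dominate} at most $n-i$ jobs have $C_j^{\mathrm{alg}}>ct$, and the $i$-th smallest of the numbers $C_j^{\mathrm{alg}}$ is at most $ct$. Let $u$ and $v$ be the sorted vectors of the $C_j^{\mathrm{alg}}$ and of the $C_j$. Then $0\le u\le cv$, so $\|(C_j^{\mathrm{alg}})_j\|=\|u\|\le c\|v\|=c\|(C_j)_j\|$ for every monotone symmetric norm. The makespan and the total completion time are the values of two such norms, the maximum norm and the sum norm.

(b) For positive weights, $\sum_jw_jC_j=\int_0^\infty w(\{j:C_j>t\})\,dt$, and the substitution $s=ct$ together with~\eqref{eq:dominate} gives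
\[
\sum_jw_jC_j^{\mathrm{alg}}=c\int_0^\infty w\bigl(\{j:C_j^{\mathrm{alg}}>ct\}\bigr)\,dt\le c\sum_jw_jC_j .
\]
If some weights vanish, schedule the jobs of positive weight in this way and append the others at the end. They add nothing to the objective, and deleting them from an optimal schedule of $J$ leaves a feasible schedule of the remaining jobs with the same value.

(c) We may decrease $\varepsilon$ to a rational number. Apply Theorem~\ref{thm:select} with unit weights to $T=(1+\varepsilon)^k\mathcal D$ for $k=0,1,\dots$ until it returns $S=J$. This happens at the latest at the first such $T\ge\mathrm{OPT}_{\max}$, since then $J$ is completable by $T$. That value satisfies $T\le(1+\varepsilon)\mathrm{OPT}_{\max}$: for $k=0$ because $\mathcal D\le\mathrm{OPT}_{\max}$, and for $k\ge1$ because the previous value is below $\mathrm{OPT}_{\max}$. The returned schedule has makespan at most $174(1+\varepsilon)\mathrm{OPT}_{\max}$. Since $\mathrm{OPT}_{\max}\le\sum_jd_j\le n\mathcal D$, the number of trials is $O(1+\log_{1+\varepsilon}n)$.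
\end{proof}

\section{Jobs with short operations}\label{sec:short}

\begin{proposition}\label{prop:short}
Let $A\ge1$ be an integer and let $S$ be a set of jobs with
\[
\ell_j\le2^{A-1},\qquad d_j\le T,\qquad p_j\le\frac T{2A}\qquad(j\in S),
\]
all of whose loads are at most $L$. Then $S$ has a feasible schedule of makespan at most $38T+12L$, which can be computed in time polynomial in $n$, $m$, $A$, $1+L/T$ and the bit length.
\end{proposition}

The lengths fall into $A$ dyadic classes. Jobs of one class behave much like those of Example~\ref{ex:common} and need time $O(T+L)$, but running the classes one after another costs a factor $A$. The classes must run at the same time.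

\subsection{The idea for two levels}

\begin{example}[windows]\label{ex:windows}
Let the \emph{long} jobs $1,\dots,k$ have path $\{1,\dots,m\}$, processing times at most $\rho$, and total processing time $L_1$. Let every other job be \emph{local}: its path is a single machine, its processing time is at most $p^*$, and the local jobs have load at most $L_2$ at every machine. Schedule the long jobs as in Example~\ref{ex:common}, but forbid them to start on machine $x$ before time $\rho(x-1)$. Now $c_j(x)=p_j+\max\{c_{j-1}(x),c_j(x-1),\rho(x-1)\}$, and the bound $c_j(x)\le\rho(x-1)+p_1+\dots+p_j$ survives, since the new term contributes $\rho(x-1)+p_j$. So the delay costs nothing in the upper bound, and it confines the long jobs on machine $x$ to the \emph{window} $[\rho(x-1),\rho(x-1)+L_1]$. Run the local jobs of $x$ back to back from time $0$ as long as they end before the window opens, and the remaining ones after it closes. If any remain, the idle time before the window is less than $p^*$. Hence the local jobs end by time $L_1+L_2+p^*$.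
\end{example}

The long jobs need time about $\rho m$ to cross the path, but the local jobs do not pay for it. They pay the load $L_1$ and a rounding loss $p^*$ caused by non-preemption. The delay is what makes the window short: without it, a long job with tiny operations may reach $x$ almost at once, while a job with $p_j=\rho$ cannot reach $x$ before time $\rho(x-1)$. With $A$ levels, the loads of the levels add up to at most $L$, and the rounding losses add up to about $Ap^*$, which is $O(T)$ exactly when $p^*=O(T/A)$. This is the third hypothesis of Proposition~\ref{prop:short}.

Three difficulties remain. Paths of similar length overlap without being equal; we cut them along a dyadic decomposition (Section~\ref{sub:blocks}). Within one block the paths have different ends, so index order must be replaced by a priority rule. And a job of intermediate length is long for the shorter jobs but local for the longer ones, so it must itself pause during the windows of the longer jobs; we let a whole block pause by stopping its clock (Sections~\ref{sub:clock} and~\ref{sub:interleave}).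

\subsection{Levels, blocks and pieces}\label{sub:blocks}

The \emph{level} of a job $j\in S$ is $a=\lceil\log_2\ell_j\rceil\in\{0,\dots,A-1\}$. For $0\le a\le A-1$, a \emph{block of level $a$} is a set $\{k2^a+1,\dots,(k+1)2^a\}$ with $k\ge0$; machines beyond $m$ are dummies that carry no operation. Blocks of the same level are disjoint, and two blocks of different levels are disjoint or nested. We write $\alpha(u)$ and $\omega(u)$ for the first and the last machine of a block $u$.

A job of level $a$ has at most $2^a$ machines, so its path meets at most two blocks of level $a$, and these are consecutive. Its \emph{left part} is the intersection of $P_j$ with the level-$a$ block containing $l_j$; its \emph{right part}, if nonempty, is the intersection with the next block. Stage~1 schedules all left parts. Stage~2 begins when stage~1 has ended and schedules all right parts. We show that each stage takes time at most $19T+6L$.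

Fix a stage and call its parts \emph{pieces}. Different pieces belong to different jobs, so we treat the pieces as jobs; their loads are at most $L$. A piece keeps the level of its job. A piece of level $a$ has processing time
\[
p_j\le\rho_a:=2T/2^a ,
\]
because $\ell_j>2^{a-1}$ and $p_j\ell_j\le T$ if $a\ge1$, and $p_j\le T$ if $a=0$. For a block $z$ of level $a$ let $S_z$ be the set of level-$a$ pieces contained in $z$, let $L_z(x)$ be the load of $S_z$ at $x$, and for a block $u\subseteq z$ let $M_z(u)=\max_{x\in u}L_z(x)$. Every piece lies in exactly one set $S_z$.

The window that $S_z$ occupies on the machines of $u$ will have a length that involves $M_z(u)$, and we must sum these terms over all $z\supsetneq u$. The maxima may be attained at different machines of $u$, so the load bound does not apply directly. It applies because the pieces of $S_z$ come from paths too long to hide inside $u$.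

\begin{lemma}\label{lem:ends}
For every block $u$ we have $\sum_{z\supsetneq u}M_z(u)\le2L$, the sum being over all blocks $z$ that strictly contain $u$.
\end{lemma}

\begin{proof}
Let $z\supsetneq u$ have levels $a>b$, and let a piece of $S_z$, belonging to job $j$, meet $u$. The path $P_j$ is an interval that meets $u$ and has more than $2^{a-1}\ge2^b=|u|$ machines, so it is not contained in $u$ and hence contains $\alpha(u)$ or $\omega(u)$. That machine lies in $z$, and the piece equals $P_j\cap z$, so the piece contains it too. Therefore $L_z(x)\le L_z(\alpha(u))+L_z(\omega(u))$ for every $x\in u$. The sets $S_z$ are disjoint, so $\sum_zL_z(\alpha(u))\le L$ and $\sum_zL_z(\omega(u))\le L$.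
\end{proof}

\subsection{One block on a clock}\label{sub:clock}

Let $F>0$. \emph{Frame} $f\in\{0,1,2,\dots\}$ is the time interval $[fF,(f+1)F)$. If all operations have length at most $F/2$ and start only in the first half of a frame, then each operation ends in the frame in which it starts. A block can then be stopped for whole frames without interrupting an operation.

Let $z$ be an interval of machines with first machine $\alpha$, let $\rho>0$, and let $R$ be a finite set of jobs with $P_j\subseteq z$ and $p_j\le\min(\rho,F/2)$; let $L_R(x)$ be its load at $x$. Let $\Phi$ be a finite set of \emph{forbidden} frames and let $f_0<f_1<\dots$ be the other, \emph{allowed}, frames. Put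
\[
U=\bigcup_{k\ge0}\bigl[f_kF,\;f_kF+F/2\bigr),\qquad\theta(t)=|U\cap[0,t]| .
\]
The \emph{clock} $\theta$ measures the elapsed time in which starts are permitted. It is continuous, nondecreasing and unbounded, $\theta(0)=0$, and
\begin{equation}\label{eq:frameclock}
kF/2\le\theta(t)<(k+1)F/2\quad\text{for $t\in U$ in frame $f_k$.}
\end{equation}
The delay of machine $x\in z$ is $\tau(x)=\min\{t\ge0:\theta(t)\ge2\rho(x-\alpha)\}$. By continuity $\theta(\tau(x))=2\rho(x-\alpha)$, and $\tau(\alpha)=0$.

\medskip\noindent\emph{The delayed greedy rule.} Let $c_j(y)$ denote the completion time of $j$ on machine $y$. Job $j$ becomes \emph{eligible} on $x\in P_j$ at time $e_j(x)$, where $e_j(x)=\tau(x)$ if $x=l_j$ and $e_j(x)=\max(c_j(x-1),\tau(x))$ otherwise. Whenever $t\in U$, machine $x$ is not processing a job of $R$, and some job of $R$ is eligible and not yet started on $x$, start such a job with the largest last machine $r_j$, breaking ties by index. Completions and arrivals at time $t$ are registered before starts at time $t$.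
\medskip

The decisions on $x$ depend only on the completion times on $x-1$, so the rule can be carried out machine by machine from left to right. On one machine, the next start is the earliest time in $U$ that is at least the previous completion time and at least the smallest eligibility time of an unstarted job; it exists because $U$ is an unbounded union of intervals closed on the left. The result is a feasible schedule of $R$ in which every operation lies inside one allowed frame.

\begin{lemma}\label{lem:greedy}
Under the delayed greedy rule, every operation on a machine $x\in z$ starts at a time with $\theta\ge2\rho(x-\alpha)$ and completes at a time with $\theta\le2\rho(x-\alpha)+\rho+L_R(x)$.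
\end{lemma}

The proof follows the last completion on $x$ backward through a chain of busy periods on $x,x-1,\dots$. The bound contains the load at $x$ only, so we may count only jobs that visit $x$, and each essentially once. The priority rule ensures that jobs ending before $x$ cost at most $\rho$ per machine. One job per machine may be counted twice, which costs another $\rho$. This explains the slope $2\rho$ of the delay.

\begin{proof}
The lower bound holds because no operation on $x$ starts before $\tau(x)$. For the upper bound, fix a machine $x$ that carries an operation, and let $H=\{j\in R:r_j\ge x\}$. Every job processed on $x$ is in $H$, and every job outside $H$ has a smaller last machine than every job in $H$. For $y\in z$, $y\le x$, let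
\[
B_y=\bigcup_{j\in H,\ y\in P_j}\bigl[e_j(y),c_j(y)\bigr),
\]
the set of times at which some job of $H$ is eligible and not yet complete on $y$.

\emph{One busy period.} Let $t_y$ be the completion time on $y$ of some job $i\in H$, and let $s_y$ be the left end of the connected component of $B_y$ that contains $[e_i(y),t_y)$. Then $[s_y,t_y)\subseteq B_y$, and $s_y=e_j(y)$ for some $j\in H$. Moreover,
\begin{equation}\label{eq:before}
j\in H,\quad y\in P_j,\quad e_j(y)<s_y\quad\Longrightarrow\quad c_j(y)<s_y,
\end{equation}
since otherwise $[e_j(y),c_j(y))$ would extend the component to the left. Let $H_y$ be the set of jobs of $H$ whose operation on $y$ meets $[s_y,t_y)$. Each $j\in H_y$ has $c_j(y)\le t_y$, because an operation that starts before $t_y$ and ends after $t_y$ would overlap the operation of $i$; and only $i$ completes on $y$ exactly at $t_y$.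

At each time $t\in[s_y,t_y)$ some $j\in H$ has $e_j(y)\le t<c_j(y)$. If $t\in U$, then $y$ is busy at $t$: either $j$ is running, or $j$ is eligible and unstarted and the rule does not let $y$ idle. No job outside $H$ starts on $y$ at such a time $t$: machine $y$ would be free just before that start, so $j$ would be eligible and unstarted, and $j$ has higher priority. Hence at most one operation of a job outside $H$ meets $[s_y,t_y)$, namely one that started before $s_y$. The set $U\cap[s_y,t_y)$ is covered by this operation and those of $H_y$, so
\begin{equation}\label{eq:busy}
\theta(t_y)-\theta(s_y)\le\rho+\sum_{j\in H_y}p_j .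
\end{equation}

\emph{The chain.} Let $t_x$ be the last completion time on $x$ and start with $y=x$. If $s_y=\tau(y)$, stop and put $y_0=y$. Otherwise $s_y=e_j(y)>\tau(y)$ for some $j\in H$, which forces $y>l_j$ and $s_y=c_j(y-1)$. Then put $t_{y-1}=s_y$, the completion time on $y-1\in z$ of a job of $H$, and continue with $y-1$. On $y=\alpha$ all eligibility times equal $\tau(\alpha)$, so the process stops at some $y_0\ge\alpha$. We have $t_y=s_{y+1}>\tau(y+1)$ for $y_0\le y<x$, and $s_{y_0}=\tau(y_0)$.

\emph{Almost no job is counted twice.} Let $y_0\le y<x$ and let $j\in H$ with $y\in P_j$ and $c_j(y)<t_y$. Since $r_j\ge x>y$, job $j$ visits $y+1$, and $e_j(y+1)=\max(c_j(y),\tau(y+1))<s_{y+1}$. By~\eqref{eq:before}, $c_j(y+1)<s_{y+1}$, so $j\notin H_{y+1}$. Also $c_j(y+1)<s_{y+1}\le t_{y+1}$, so the argument repeats with $y+1$ in place of $y$ if $y+1<x$. Thus $j\notin H_{y'}$ for all $y<y'\le x$. For $y_0\le y<x$ delete from $H_y$ the one job that completes on $y$ at time $t_y$. The remaining jobs of $H_y$ have $c_j(y)<t_y$, so the reduced sets and $H_x$ are pairwise disjoint. Every job in these sets visits a machine $y\le x$ and has $r_j\ge x$, so it visits $x$. Therefore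
\[
\sum_{y=y_0}^x\ \sum_{j\in H_y}p_j\le L_R(x)+(x-y_0)\rho .
\]
Summing~\eqref{eq:busy} over $y_0\le y\le x$, the left sides telescope to $\theta(t_x)-\theta(\tau(y_0))$, and
\[
\theta(t_x)\le2\rho(y_0-\alpha)+(x-y_0+1)\rho+L_R(x)+(x-y_0)\rho=2\rho(x-\alpha)+\rho+L_R(x).
\]
Since $\theta$ is nondecreasing, the bound holds for every completion on $x$.
\end{proof}

\subsection{Interleaving the blocks}\label{sub:interleave}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!25] (0,0) -- (2,0) -- (8,4) -- (6,4) -- cycle;
\draw[->] (0,0) -- (9,0) node[right] {$\theta_z$};
\draw[->] (0,0) -- (0,4.5) node[above] {machines of $z$};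
\draw[dashed] (0,1.6) node[left] {$\alpha(u)$} -- (8.5,1.6);
\draw[dashed] (0,2.4) node[left] {$\omega(u)$} -- (8.5,2.4);
\draw[dotted] (2.4,1.6) -- (2.4,0);
\draw[dotted] (5.6,2.4) -- (5.6,0);
\draw[very thick] (2.4,0) -- (5.6,0) node[midway,below] {$I_z(u)$};
\end{tikzpicture}
\caption{The operations of the pieces of a block $z$, plotted by clock time $\theta_z$ and machine, lie in a diagonal band (drawn for constant load). On the machines of a smaller block $u\subseteq z$ they occupy only the clock interval $I_z(u)$. The frames that correspond to $I_z(u)$ are forbidden for the pieces of $u$.}\label{fig:window}
\end{figure}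

\begin{proof}[Proof of Proposition~\ref{prop:short}]
Fix a stage and let $F=T/A$, so that $p_j\le F/2$ for all pieces. We treat the blocks in order of decreasing level. Each block $z$, of level $a$, receives a finite set $\Phi(z)$ of forbidden frames, and $S_z$ is scheduled by the delayed greedy rule with $\rho=\rho_a$ and $\Phi=\Phi(z)$; let $\theta_z$ and $f_0^z<f_1^z<\dots$ be its clock and its allowed frames.

\emph{Windows.} Let $u\subseteq z$ be a block. By Lemma~\ref{lem:greedy}, every operation of $S_z$ on a machine of $u$ starts at a time whose clock value lies in
\[
I_z(u)=\bigl[\,2\rho_a(\alpha(u)-\alpha(z)),\;\;2\rho_a(\omega(u)-\alpha(z))+\rho_a+M_z(u)\,\bigr];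
\]
see Figure~\ref{fig:window}. Its length is $2\rho_a(|u|-1)+\rho_a+M_z(u)\le2\rho_a|u|+M_z(u)$. Let the \emph{window} $W_z(u)$ be the set of frames $f_k^z$ such that $[kF/2,(k+1)F/2]$ meets $I_z(u)$. By~\eqref{eq:frameclock}, all operations of $S_z$ on machines of $u$ lie inside frames of $W_z(u)$. If $I_z(u)=[v,v']$, the admissible $k$ satisfy $2v/F-1\le k\le2v'/F$, so
\begin{equation}\label{eq:windowsize}
F\,|W_z(u)|\le2\bigl(2\rho_a|u|+M_z(u)\bigr)+2F .
\end{equation}
Define
\[
\Phi(u)=\bigcup_{z\supsetneq u}W_z(u).
\]
This set is empty at level $A-1$, and it depends only on the loads and forbidden frames of larger blocks, so the recursion is well founded.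

\emph{Feasibility.} Two operations on a machine $x$ belong to sets $S_u$ and $S_z$ with $x\in u\cap z$, so $u=z$ or, say, $u\subsetneq z$. In the first case the rule for $S_z$ keeps them apart. In the second, the operation of $S_z$ lies in a frame of $W_z(u)\subseteq\Phi(u)$, and the operation of $S_u$ lies in a frame outside $\Phi(u)$.

\emph{Length.} Let $u$ have level $b$. It is strictly contained in exactly one block of each level $a$ with $b<a\le A-1$, and $2\rho_a|u|=4T\,2^{b-a}$, so these terms sum to at most $4T$. Summing~\eqref{eq:windowsize} over the at most $A-1$ blocks $z\supsetneq u$ and using Lemma~\ref{lem:ends} and $FA=T$,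
\[
F\,|\Phi(u)|\le2(4T+2L)+2F(A-1)\le10T+4L .
\]
The interval $I_u(u)$ is contained in $[0,2\rho_b|u|+M_u(u)]\subseteq[0,4T+L]$, so $S_u$ uses only frames $f_k^u$ with $kF\le8T+2L$. Since $f_k^u\le k+|\Phi(u)|$ and $F\le T$, the schedule of $S_u$ ends by time
\[
(f_k^u+1)F\le F|\Phi(u)|+kF+F\le(10T+4L)+(8T+2L)+T=19T+6L .
\]
So each stage takes time at most $19T+6L$. The right part of a job starts after its left part has ended, so the two stages form a feasible schedule of $S$ of makespan at most $38T+12L$.

\emph{Running time.} Only real machines and the at most $Am$ blocks that contain a real machine matter. There are at most $nm$ operations, and all windows and operations lie in the first $O((1+L/T)A)$ frames. Every start time is the start of a frame, a completion time, or a delay $\tau(x)$. The delay is $0$ or has the form $f_k^zF+v-kF/2$ with $v=2\rho_a(x-\alpha(z))$ and $kF/2<v\le(k+1)F/2$. Hence, relative to the start of the stage, all times are integer multiples of $1/D$, where $D$ is a common denominator, of polynomial bit length, of the numbers $p_j$, $F/2$ and $\rho_a$.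
\end{proof}

\begin{remark}
The bound $d_j\le T$ gives $p_j\le\rho_a$, which makes the crossing times $2\rho_a|u|$ a geometric series. The bound $\ell_j\le2^{A-1}$ limits the number of windows in $\Phi(u)$ to $A-1$. The bound $p_j\le T/(2A)$ allows frames so short that rounding all these windows to whole frames costs only $2F(A-1)\le2T$. It cannot be dropped: the instances of Theorem~\ref{thm:gap} have durations and loads at most $1$ and unbounded optimal makespan.
\end{remark}

\section{Selecting jobs by load}\label{sec:load}

Proposition~\ref{prop:short} schedules any suitable set with bounded loads. For Theorem~\ref{thm:select} we need such a set that is at least as heavy as every completable set, and completable sets have loads at most $T$. We use the following textbook facts. A matrix is \emph{totally unimodular} if every square submatrix has determinant $0$, $1$ or $-1$. A $0/1$ matrix in which the ones of each column are consecutive is totally unimodular, and appending the rows of an identity matrix preserves total unimodularity. If $N$ is totally unimodular and $a$ is an integer vector, all vertices of $\{y\ge0:Ny\le a\}$ are integral. An optimal vertex of a linear program over a nonempty polytope can be computed in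 polynomial time.

The load constraints have the consecutive structure, since paths are intervals, but their coefficients $p_j$ destroy integrality. Among jobs whose processing times agree up to a factor $2$, a load constraint can be replaced by a counting constraint, and the rounding errors of the classes form a geometric series.

\begin{lemma}\label{lem:load}
Given jobs with $p_j\le T$ and weights $w_j\ge0$, one can find in polynomial time a subset $S$ with all loads at most $4T$ such that $w(S)\ge w(S^*)$ for every subset $S^*$ with all loads at most $T$.
\end{lemma}

\begin{proof}
Let $\xi$ be an optimal solution of the linear program: maximize $\sum_jw_j\xi_j$ subject to $\sum_{j:\,x\in P_j}p_j\xi_j\le T$ for all machines $x$ and $0\le\xi_j\le1$. The indicator vector of $S^*$ is feasible, so $\sum_jw_j\xi_j\ge w(S^*)$. For $k\ge0$ let $J_k$ be the class of jobs with $2^{-k-1}T<p_j\le2^{-k}T$, let $J_k(x)=\{j\in J_k:x\in P_j\}$, and let $a_{k,x}=\lceil\sum_{j\in J_k(x)}\xi_j\rceil$. For each of the at most $n$ nonempty classes, maximize $\sum_{j\in J_k}w_jy_j$ subject to $\sum_{j\in J_k(x)}y_j\le a_{k,x}$ for all $x$ and $0\le y_j\le1$. The column of job $j$ has its ones in the rows $l_j,\dots,r_j$, so the constraint matrix,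 including the bounds $y_j\le1$, is totally unimodular. An optimal vertex is the indicator vector of a set $S_k\subseteq J_k$, and $w(S_k)\ge\sum_{j\in J_k}w_j\xi_j$ because the restriction of $\xi$ to $J_k$ is feasible. The union $S$ of the sets $S_k$ has $w(S)\ge\sum_jw_j\xi_j\ge w(S^*)$. The load of $S_k$ at $x$ is at most
\[
2^{-k}Ta_{k,x}\le2^{-k}T+\sum_{j\in J_k(x)}2^{-k}T\xi_j\le2^{-k}T+2\sum_{j\in J_k(x)}p_j\xi_j .
\]
Summing over $k$ bounds the load of $S$ at $x$ by $2T+2T$.
\end{proof}

\section{Very long operations}\label{sec:dp}

If every operation is longer than $T/\Lambda$, then within time $T$ each machine performs fewer than $\Lambda$ operations and each path has fewer than $\Lambda$ machines. After rounding time to a grid, the schedule of one machine has a description whose size depends on $\Lambda$ only, provided that we do not record the names of the jobs. This is possible because jobs with the same path and the same rounded processing time are interchangeable, apart from their weights.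

\begin{lemma}\label{lem:dp}
Let $\Lambda\ge1$ be an integer. Given jobs with $p_j>T/\Lambda$, $d_j\le T$ and weights $w_j\ge0$, one can find a subset $S$ with a feasible schedule of makespan at most $2T$ such that $w(S)\ge w(S^*)$ for every subset $S^*$ completable by $T$. The running time is polynomial in $n$, $m$, the bit length and $2^{12\Lambda^2}$.
\end{lemma}

\begin{proof}
Let $\sigma=T/(2\Lambda)$ and $q_j=\lceil p_j/\sigma\rceil$. Then $p_j>2\sigma$; further $q_j\le2\Lambda$ because $p_j\le T$, and $\ell_j\le T/p_j<\Lambda$. A \emph{grid schedule} of a set of jobs is a feasible schedule for the processing times $q_j$ with integer start times and makespan at most $4\Lambda$.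

\emph{Discretization.} A grid schedule yields a schedule for the true processing times of makespan at most $4\Lambda\sigma=2T$: start each operation at $\sigma$ times its grid start, and use $p_j\le q_j\sigma$. Conversely, let $S^*$ have a schedule of makespan at most $T$. Stretching time by the factor $2$ creates room for the rounding: give an operation $[s,s+p_j)$ the grid start $b=\lceil2s/\sigma\rceil$. Then
\[
b+q_j<\frac{2s}\sigma+1+\frac{p_j}\sigma+1\le\frac{2(s+p_j)}\sigma ,
\]
where the last step uses $p_j/\sigma>2$; this is where the lower bound on $p_j$ first enters. An operation that starts at $s'\ge s+p_j$ has grid start at least $2s'/\sigma\ge b+q_j$. So disjointness on machines and the order along paths are preserved, and all operations end by $2T/\sigma=4\Lambda$. Hence $S^*$ has a grid schedule, and it suffices to find a set of maximum weight that has a grid schedule.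

\emph{States.} A \emph{type} is a triple $\gamma=(l,r,q)$ of integers with $1\le l\le r\le m$, $r-l+1<\Lambda$ and $1\le q\le2\Lambda$; job $j$ has type $(l_j,r_j,q_j)$. Let $n_\gamma$ be the number of jobs of type $\gamma$, and for $0\le c\le n_\gamma$ let $v_\gamma(c)$ be the sum of the $c$ largest weights among them. A \emph{state} at machine $x$ is a set of \emph{entries} $(\gamma,b)$, where $\gamma=(l,r,q)$ is a type with $l\le x\le r$ and $b$ is an integer, such that the intervals $[b,b+q)$ are pairwise disjoint subsets of $[0,4\Lambda)$ and every type $\gamma$ with $l=x$ has at most $n_\gamma$ entries. The \emph{value} of the state is the sum of $v_\gamma(c_\gamma)$ over the types $\gamma$ with $l=x$, where $c_\gamma$ is the number of entries of type $\gamma$. At most $2\Lambda^3$ types contain $x$, since $l$ and $r$ take at most $\Lambda$ values each and $q$ takes $2\Lambda$ values. Each $b\in\{0,\dots,4\Lambda-1\}$ is the start of at most one entry. So there are at most $(1+2\Lambda^3)^{4\Lambda}\le2^{12\Lambda^2}$ states at $x$, by $1+2\Lambda^3\le3\Lambda^3\le2^{3\Lambda}$.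

A state at $x$ and a state at $x+1$ are \emph{compatible} if every type $(l,r,q)$ with $l\le x$ and $x+1\le r$ has the same number $c$ of entries in both, and the sorted starts $b_1<\dots<b_c$ at $x$ and $b_1'<\dots<b_c'$ at $x+1$ satisfy $b_i'\ge b_i+q$ for all $i$. A sequence of states at the machines $1,\dots,m$, with consecutive states compatible and with maximum total value, is a maximum-value path in a layered graph with $m$ layers; it is found layer by layer within the stated time. The sequence of empty states shows that a path exists.

\emph{Correctness.} Given a compatible sequence, each type $\gamma=(l,r,q)$ has the same number $c\le n_\gamma$ of entries at all machines $l,\dots,r$. Let the $i$-th heaviest job of type $\gamma$ take the $i$-th start of that type on each of these machines, for $i\le c$. This is a grid schedule of a set whose weight is the total value. Conversely, a grid schedule of a set $S'$ defines a state at each machine. Consider the $c$ jobs of $S'$ of a type that contains $x$ and $x+1$, with sorted starts $b_i$ at $x$ and $b_i'$ at $x+1$. They may pass $x+1$ in a different order than $x$. Among the $i$ jobs with starts $b_1',\dots,b_i'$ at $x+1$, at least one has start at least $b_i$ at $x$, because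 only $i-1$ starts are smaller than $b_i$. The start of this job at $x+1$ is at most $b_i'$ and at least $b_i+q$. So the states are compatible, and their total value is at least $w(S')$, since $c$ jobs of type $\gamma$ weigh at most $v_\gamma(c)$.
\end{proof}

\section{Proof of the selection theorem}\label{sec:assembly}

All lengths are at most $m$, so Proposition~\ref{prop:short} applies with $A\approx\log_2m$ to the jobs with $p_j\le T/(2A)$. The other jobs have length below $2A$. Handing them to the dynamic program at once would require $\Lambda=2A$, for which the count $(1+2\Lambda^3)^{4\Lambda}$ is $m^{\Theta(\log\log m)}$. But their lengths span only about $\log_2\log_2m$ dyadic scales, so Proposition~\ref{prop:short} applies a second time, and after that the dynamic program is fast enough.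

\begin{proof}[Proof of Theorem~\ref{thm:select}]
Discard the jobs with $d_j>T$; they belong to no set completable by $T$. Let
\[
A_1=\lceil\log_2m\rceil+1,\qquad A_2=\lceil\log_2(2A_1)\rceil+1,\qquad\Lambda=2A_2 ,
\]
and partition the remaining jobs into three classes.
\begin{itemize}
\item \emph{Small} jobs have $p_j\le T/(2A_1)$. They satisfy $\ell_j\le m\le2^{A_1-1}$.
\item \emph{Medium} jobs have $T/(2A_1)<p_j\le T/(2A_2)$; this range may be empty. They satisfy $\ell_j\le T/p_j<2A_1\le2^{A_2-1}$.
\item \emph{Large} jobs are the others. They satisfy $p_j>T/(2A_2)=T/\Lambda$.
\end{itemize}
Apply Lemma~\ref{lem:load} to the small jobs, and schedule the selected set by Proposition~\ref{prop:short} with $A=A_1$ and $L=4T$; this takes time at most $38T+48T=86T$. Treat the medium jobs in the same way with $A=A_2$, again in time $86T$. Apply Lemma~\ref{lem:dp} to the large jobs, which gives a schedule of makespan at most $2T$. Run the three schedules one after another and let $S$ be the union of the three selected sets. The makespan is at most $86T+86T+2T=174T$.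

Let $S^*$ be completable by $T$. Its small and its medium jobs form sets with loads at most $T$, and its large jobs form a set completable by $T$. Each of the three selected sets weighs at least as much as the corresponding part of $S^*$, so $w(S)\ge w(S^*)$.

It remains to bound $2^{12\Lambda^2}$. We have $A_2<\log_2A_1+3$ and $\log_2A_1=2\log_2\sqrt{A_1}\le2\sqrt{A_1}$, so $\Lambda\le6+4\sqrt{A_1}\le10\sqrt{A_1}$. Since $2^{A_1}<4m$, we get $2^{12\Lambda^2}\le2^{1200A_1}<(4m)^{1200}$, a polynomial in $m$. (The estimate is crude: $\Lambda=O(\log\log m)$ as $m\to\infty$, so $2^{12\Lambda^2}=m^{o(1)}$.)
\end{proof}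

Together with Section~\ref{sec:reduction} this completes the proof of Theorem~\ref{thm:main}.

\section{The gap between the optimal makespan and the two lower bounds}\label{sec:gap}

\subsection{The upper bound}

Instead of switching to the dynamic program, we keep applying Proposition~\ref{prop:short} until only a bounded problem is left. Let $m\ge2$, $T=\max(\mathcal L,\mathcal D)$, and
\[
A^{(1)}=\lceil\log_2m\rceil+1,\qquad A^{(i+1)}=\lceil\log_2(2A^{(i)})\rceil+1=\lceil\log_2A^{(i)}\rceil+2 .
\]
For integers $A\ge6$ we have $A\le2^{A-3}$, hence $\lceil\log_2A\rceil+2<A$. So the sequence decreases until it reaches a first index $i^*$ with $A^{(i^*)}\le5$. Phase~1 schedules the jobs with $p_j\le T/(2A^{(1)})$, which have $\ell_j\le m\le2^{A^{(1)}-1}$. Phase $i$, for $2\le i\le i^*$, schedules the jobs with $T/(2A^{(i-1)})<p_j\le T/(2A^{(i)})$, which have $\ell_j<2A^{(i-1)}\le2^{A^{(i)}-1}$. By Proposition~\ref{prop:short} with $L=T$, each phase takes time at most $50T$.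

The remaining jobs have $p_j>T/10$. Hence $\ell_j\le9$, and each machine carries at most $9$ of them, so each shares a machine with at most $9\cdot8=72$ others. Color them greedily with $73$ colors so that jobs of the same color have disjoint paths. The jobs of one color run simultaneously without waiting, in time at most $\mathcal D\le T$.

To bound $i^*$, note that for $A\ge8$ one step of the recursion gives at most $\log_2A+3\le2\log_2A$. If $A\ge2^8$, the first step gives a value $A'$ with $10\le A'\le2\log_2A$, and the second gives at most $2\log_2A'\le2+2\log_2\log_2A\le\log_2A$, because $2+2\log_2y\le y$ for $y\ge8$. So two steps from a value at least $2^8$ lower $\log^*$ by at least $1$. Since $A^{(1)}\le m$, the sequence is below $2^8$ after at most $2\log^*m$ steps, and three further steps give values at most $10$, $6$ and $5$. Thus $i^*\le2\log^*m+4$ and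
\[
\mathrm{OPT}_{\max}\le50(2\log^*m+4)T+73T=O(\log^*m)\,T ,
\]
where we use $\log^*m\ge1$ for $m\ge2$.

\subsection{The lower bound: construction and idea}

We stack $g$ losses of the kind seen in Example~\ref{ex:twoscales}. The instance has one job of duration $1$ for each block of a nested family. Cut time into slots, and call a slot spoiled for a block $y$ if some job crosses all machines of $y$ within that slot. No operation on a machine of $y$ can cover a spoiled slot. A job whose path lies in $y$ and whose operations are much longer than the slots must therefore spend most of its unit duration in unspoiled time, and in doing so it spoils new, coarser slots for the smaller blocks that it crosses. One job spoils only one coarse slot for each small block. To spoil additional time $\frac12$ for a typical small block we need a whole group of nested levels, more levels than there are coarse slots. Each level multiplies the number of machines, and the next finer slot length is inversely proportional to that number. This is the source of the tower growth.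

Fix an integer $g\ge16$. Let $\lambda_0=1$, $e_0=0$, and for $h=1,\dots,g$ let
\[
K_{h-1}=8g\lambda_{h-1},\quad N_h=8K_{h-1},\quad R_h=6(K_{h-1}+h+1),\quad\lambda_h=\lambda_{h-1}N_h^{R_h},\quad e_h=e_{h-1}+R_h ,
\]
and put $K_g=8g\lambda_g$ and $m=\lambda_g$. \emph{Group $h$} consists of the $R_h$ levels $e$ with $e_{h-1}<e\le e_h$. Let $\beta_0=1$ and $\beta_e=\beta_{e-1}N_h$ for $e$ in group $h$, so that $\beta_{e_h}=\lambda_h$. From now on a \emph{block of level $e$}, $0\le e\le e_g$, is a set $\{k\beta_e+1,\dots,(k+1)\beta_e\}\subseteq\{1,\dots,m\}$. A block of a level $e$ in group $h$ is the disjoint union of $N_h$ blocks of level $e-1$, its \emph{children}. Blocks of level $0$ are single machines. For each block $u$ of level at least $1$ there is one job $J_u$ with path $u$ and processing time $1/|u|$. Then $\mathcal D=1$ and $\mathcal L=\sum_{e\ge1}1/\beta_e\le\sum_{e\ge1}8^{-e}<1$, so $\max(\mathcal L,\mathcal D)=1$. We show that every feasible schedule has makespan greater than $\frac g2-\frac18$. Fix a feasible schedule; we may assume that its makespan is at most $g$.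

Let $\delta_h=1/(8\lambda_h)$. The \emph{slots of scale $h$} are the $K_h$ intervals $[k\delta_h,(k+1)\delta_h]$, $0\le k<K_h$. They cover $[0,g]$ and have disjoint interiors, and since $\lambda_{h-1}$ divides $\lambda_h$, each slot of scale $h$ lies in a unique slot of scale $h-1$. For blocks $y\subsetneq v$ we say that $J_v$ \emph{sweeps $y$ in} a slot if all operations of $J_v$ on machines of $y$ lie in that slot. For a block $y$ of level $e_h$ let $Q_h(y)$ be the set of scale-$h$ slots in which some job $J_v$ with $v\supsetneq y$ sweeps $y$, and call $y$ \emph{good} if $|Q_h(y)|\,\delta_h\ge\frac{g-h}2$.

\subsection{The lower bound: proof}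

The first lemma describes what one job contributes. The set $\mathcal F$ is a candidate for the spoiled coarse slots of a smaller block that is not good.

\begin{lemma}\label{lem:escape}
Let $1\le h\le g$, and let $\mathcal F$ be a set of scale-$(h-1)$ slots with $|\mathcal F|\,\delta_{h-1}<\frac{g-h+1}2$. Let $Y$ be a good block of level $e_h$ such that every slot of $Q_h(Y)$ lies in a slot of $\mathcal F$. Let $u\subseteq Y$ be a block of a level in group $h$. Then $J_u$ sweeps at least $N_h/8$ children of $u$ in scale-$(h-1)$ slots that are not in $\mathcal F$.
\end{lemma}

\begin{proof}
Let $X$ and $Q\subseteq X$ be the unions of the slots of $\mathcal F$ and of $Q_h(Y)$. Then $|X\setminus Q|<\frac{g-h+1}2-\frac{g-h}2=\frac12$.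

Regard operations as closed time intervals in $[0,g]$. An operation of $J_u$ has length $1/|u|\ge1/\lambda_h=8\delta_h$. The scale-$h$ slots that it contains have total length at least $1/|u|-2\delta_h\ge\frac34\cdot\frac1{|u|}$. The $|u|$ operations of $J_u$ have disjoint interiors, so the union $V$ of all these slots has $|V|\ge\frac34$. None of them is in $Q_h(Y)$. Indeed, suppose that a slot is contained in the operation of $J_u$ on $x\in u$ and that $J_v$ with $v\supsetneq Y$ sweeps $Y$ in it. Then $v\ne u$, and the operation of $J_v$ on $x\in Y$ lies in the slot and overlaps that of $J_u$. Hence $|V\cap X|\le|X\setminus Q|<\frac12$, and $J_u$ is processed for a total time greater than $\frac14$ outside $X$.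

For each child of $u$ consider its \emph{hull}, the smallest interval that contains the operations of $J_u$ on the machines of that child. Since $J_u$ visits the machines in order, the $N_h$ hulls have disjoint interiors. A hull that is not contained in a single scale-$(h-1)$ slot has a point $k\delta_{h-1}$, $0<k<K_{h-1}$, in its interior, so there are at most $K_{h-1}$ such hulls. Let $\nu$ be the number of hulls contained in a scale-$(h-1)$ slot that is not in $\mathcal F$. All other hulls lie in $X$. Job $J_u$ spends processing time $1/N_h$ on each child, so $(K_{h-1}+\nu)/N_h\ge\frac14$, and $\nu\ge N_h/4-K_{h-1}=N_h/8$.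
\end{proof}

\begin{lemma}\label{lem:good}
For $0\le h\le g$, a uniformly random block of level $e_h$ fails to be good with probability at most $\eta_h=\sum_{h'=h+1}^g2^{-h'-1}$.
\end{lemma}

\begin{proof}
We use downward induction on $h$. For $h=g$ goodness means $|Q_g(y)|\delta_g\ge0$, and $\eta_g=0$. Assume the statement for some $h\ge1$. Generate a uniformly random block $y$ of level $e_{h-1}$ from the top: choose a uniformly random block $Y=u_{e_h}$ of level $e_h$, then for $e=e_h,e_h-1,\dots,e_{h-1}+1$ choose $u_{e-1}$ uniformly among the $N_h$ children of $u_e$, and let $y=u_{e_{h-1}}$.

Fix a set $\mathcal F$ of scale-$(h-1)$ slots with $|\mathcal F|\,\delta_{h-1}<\frac{g-h+1}2$, and let $E_{\mathcal F}$ be the event that $Y$ is good and $Q_{h-1}(y)\subseteq\mathcal F$. If $J_v$ with $v\supsetneq Y$ sweeps $Y$ in a scale-$h$ slot, it sweeps $y\subseteq Y$ in the scale-$(h-1)$ slot that contains it, and this slot is in $Q_{h-1}(y)$. So $E_{\mathcal F}$ can occur only if $Y$ satisfies the hypotheses of Lemma~\ref{lem:escape}, which depend on $Y$ and $\mathcal F$ alone. Condition on such a $Y$. For a block $u\subseteq Y$ of a level in group $h$, call a child \emph{escaping} if $J_u$ sweeps it in a scale-$(h-1)$ slot not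 in $\mathcal F$. If $u_{e-1}$ is an escaping child of $u_e$, then $J_{u_e}$ sweeps $y\subseteq u_{e-1}$ in the same slot, and $u_e\supsetneq y$, so $Q_{h-1}(y)\not\subseteq\mathcal F$. Thus $E_{\mathcal F}$ requires that none of the $R_h$ choices picks an escaping child. By Lemma~\ref{lem:escape}, given the earlier choices, each choice avoids the escaping children with probability at most $\frac78$. Since $(7/8)^6=117649/262144<\frac12$,
\[
\Pr[E_{\mathcal F}]\le(7/8)^{R_h}\le2^{-(K_{h-1}+h+1)} .
\]
If $y$ is not good, then either $Y$ is not good, or $E_{\mathcal F}$ occurs for $\mathcal F=Q_{h-1}(y)$. This set depends on $y$, so we take a union bound over all of the at most $2^{K_{h-1}}$ sets $\mathcal F$; the number $R_h$ of levels was chosen to pay for it. The probability that $y$ is not good is at most $\eta_h+2^{K_{h-1}}2^{-(K_{h-1}+h+1)}=\eta_h+2^{-h-1}=\eta_{h-1}$.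
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:gap}]
Since $\eta_0<1$, some machine $y$ is good: $|Q_0(y)|\ge\frac g2/\delta_0=4g$. One of these slots is $[\frac k8,\frac{k+1}8]$ with $k\ge4g-1$, and it contains an operation of positive length. So the makespan exceeds $\frac{4g-1}8=\frac g2-\frac18$, and $\mathrm{OPT}_{\max}\ge(\frac g2-\frac18)\max(\mathcal L,\mathcal D)$.

It remains to compare $g$ with $\log^*m$. Let $a_h=g\lambda_h$, fix $h\ge1$, and write $a=a_{h-1}$, an integer with $a\ge g\ge16$. Then $K_{h-1}=8a$, $N_h=64a$, and $R_h=6(8a+h+1)\le6(9a+1)\le60a$ because $h\le g\le a$. For integers $a\ge16$ we have $\log_2a\le a/4$, $361\le23a$ and $2^a\ge256a^2$; the first and the third hold with equality at $a=16$ and persist as $a$ grows. Hence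
\[
\log_2a_h=\log_2a+R_h\log_2N_h\le a+60a\Bigl(6+\frac a4\Bigr)=15a^2+361a\le38a^2\le2^a .
\]
So $a_h\le2^{2^{a_{h-1}}}$ and $\log^*a_h\le\log^*a_{h-1}+2$. With $a_0=g$ and $m\le a_g$ this gives $\log^*m\le\log^*g+2g\le3g$, and therefore
\[
\mathrm{OPT}_{\max}\ge\Bigl(\frac16\log^*m-\frac18\Bigr)\max(\mathcal L,\mathcal D).
\]
There is one such instance for each $g\ge16$, and $m=\lambda_g\ge8^g$, so infinitely many values of $m$ occur.
\end{proof}

\begin{thebibliography}{1}

\bibitem{GPS}
\emph{Approximation Algorithms for Generalized Path Scheduling},
\texttt{http://www.cs.ualberta.ca/\textasciitilde mreza/research/gen-flow.pdf}.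

\end{thebibliography}
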